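
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Non-negative homomorphisms on convolution semigroups of probability measures}


\begin{abstract}
We show that the only map $\varphi$ from the Borel probability measures on $\mathbb R$ to $[0,\infty)$ with $\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)$ for all $\mu,\nu$ is the zero map. No continuity or measurability is assumed. On the semigroup of measures with finite absolute moment of order $\alpha$, the zero map is the only one when $0\le\alpha<2$. When $2\le\alpha\le\infty$, such maps are exactly the non-negative multiples of the variance; here $\alpha=\infty$ means that all absolute moments are finite.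
\end{abstract}

\section{The question}

Let $\mathcal P(\mathbb R)$ be the set of Borel probability measures on $\mathbb R$, a commutative semigroup under convolution $*$. A \emph{homomorphism} on a sub-semigroup $S\subseteq\mathcal P(\mathbb R)$ is a map $\varphi:S\to\mathbb R$ with
\[
\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)\qquad(\mu,\nu\in S),
\]
and it is \emph{non-negative} if $\varphi(\mu)\ge 0$ for all $\mu\in S$. In terms of random variables, $\varphi$ assigns a number to each law, additively over independent sums.

The model example is the variance, a non-negative homomorphism on the measures with finite second moment. It is not finite on all of $\mathcal P(\mathbb R)$. Is there a non-trivial non-negative homomorphism on all of $\mathcal P(\mathbb R)$? The question was posed in \cite{MH}. No continuity or measurability of $\varphi$ is assumed, and the sign condition is essential: without it, non-zero homomorphisms $\mathcal P(\mathbb R)\to\mathbb R$ do exist (Remark~\ref{rem:variants}(c)).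

\begin{theorem}\label{thm:main}
If $\varphi:\mathcal P(\mathbb R)\to\mathbb R$ satisfies $\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)$ and $\varphi(\mu)\ge0$ for all $\mu,\nu\in\mathcal P(\mathbb R)$, then $\varphi\equiv0$.
\end{theorem}

So heavy tails destroy every such homomorphism, and one asks how heavy they must be. For a measure $\mu\ge0$ put
\[
M_\alpha(\mu)=\int|x|^\alpha\,\mu(dx)\quad(0\le\alpha<\infty),\qquad\text{with the convention } |x|^0=1_{x\ne0}.
\]
Thus $M_0(\mu)=\mu(\mathbb R\setminus\{0\})$. (The convention concerns powers of absolute values only. The zeroth power in a polynomial is $1$ as usual.) Let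
\[
\mathcal P_\alpha=\{\mu\in\mathcal P(\mathbb R):M_\alpha(\mu)<\infty\},\qquad \mathcal P_\infty=\bigcap_{\alpha<\infty}\mathcal P_\alpha ,
\]
so that $\mathcal P_0=\mathcal P(\mathbb R)$. Since $|x+y|^\alpha\le2^\alpha(|x|^\alpha+|y|^\alpha)$, these are sub-semigroups. They decrease as $\alpha$ grows, are closed under dilations, and contain all point masses $\delta_x$.

\begin{theorem}\label{thm:sharp}
Let $0\le\alpha\le\infty$ and let $\varphi:\mathcal P_\alpha\to\mathbb R$ be a non-negative homomorphism.
\begin{enumerate}
\item If $0\le\alpha<2$, then $\varphi\equiv0$.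
\item If $2\le\alpha\le\infty$, then $\varphi=c\cdot\operatorname{Var}$ for some $c\ge0$. Conversely, each such map is a non-negative homomorphism on $\mathcal P_\alpha$.
\end{enumerate}
\end{theorem}

So a non-trivial $\varphi$ exists on $\mathcal P_\alpha$ exactly when the variance is finite on $\mathcal P_\alpha$, and then the variance is the only one up to scale. Theorem~\ref{thm:main} is the case $\alpha=0$. We prove it separately, because its short proof contains the main idea.

The list in part (2) does not persist on semigroups with exponential moments. Let $s\neq0$. On $\{\mu:\int(e^{sx}+|x|)\,\mu(dx)<\infty\}$ the map $\mu\mapsto\log\int e^{sx}\,d\mu-s\int x\,d\mu$ is a homomorphism, non-negative by Jensen's inequality. It takes the values $s^2/2$ on $\mathcal N(0,1)$ and $e^s-1-s\ne s^2/2$ on the Poisson law of mean $1$. Both laws have variance $1$, so it is not a multiple of the variance.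

\medskip
\noindent\textbf{Idea of the proofs.} Non-negativity gives one upper bound: if independent variables have a convergent sum whose law and tail laws lie in the domain, then the values of $\varphi$ on the summands have a finite sum. To exploit this for a given $\mu$, we replace $\mu$ by measures on which $\varphi$ is at least as large but which are so close to $\delta_0$ that independent variables with these laws can be summed. The replacement is possible because $\varphi(\mu)$ depends only on the characteristic function of $\mu$ near $0$. For $\mathcal P_\alpha$ the same method shows that $\varphi(\mu)$ depends only on the moments of $\mu$ up to a finite order. Then $\varphi$ is a linear function of cumulants, and only the variance has the right sign.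

\medskip
\noindent\textbf{Notation.} We write $\delta=\delta_0$. For a finite real signed measure $q$ on $\mathbb R$, let $q=q^+-q^-$ be its Jordan decomposition, $|q|=q^++q^-$, $\|q\|=|q|(\mathbb R)$ its total variation, and $\widehat q(t)=\int e^{itx}\,q(dx)$. Integrable functions are identified with measures. Powers $q^{*j}$ are convolution powers, with $q^{*0}=\delta$.

\section{Two mechanisms, seen by hand}\label{sec:hand}

\subsection{A convergent series has finite total value}

The first mechanism turns non-negativity into an upper bound.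

\begin{lemma}\label{lem:series}
Let $\varphi$ be a non-negative homomorphism on a sub-semigroup $S\subseteq\mathcal P(\mathbb R)$. Let $X_1,X_2,\dots$ be independent with laws $\nu_n\in S$. Suppose that $\sum_nX_n$ converges almost surely and that for every $n\ge0$ the law $R_n$ of $\sum_{i>n}X_i$ lies in $S$. Then $\sum_n\varphi(\nu_n)\le\varphi(R_0)<\infty$.
\end{lemma}

\begin{proof}
By independence $R_0=\nu_1*\dots*\nu_n*R_n$, so $\varphi(R_0)=\sum_{i\le n}\varphi(\nu_i)+\varphi(R_n)\ge\sum_{i\le n}\varphi(\nu_i)$ for every $n\ge1$.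
\end{proof}

When $S=\mathcal P(\mathbb R)$ the last hypothesis is automatic. If moreover $\sum_n\nu_n(\mathbb R\setminus\{0\})<\infty$, then by the Borel--Cantelli lemma almost surely only finitely many $X_n$ are non-zero, so the series converges.

For example, no non-negative homomorphism on $\mathcal P(\mathbb R)$ extends the variance. Let
\[
\nu_n=(1-2^{-n})\delta+2^{-n-1}(\delta_{a_n}+\delta_{-a_n}),\qquad a_n=2^{n/2}\qquad(n\ge1).
\]
Each $\nu_n$ has variance $1$ and mass only $2^{-n}$ off $0$, and Lemma~\ref{lem:series} would give $\sum_n1<\infty$.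

Here we knew $\varphi(\nu_n)$. For an unknown $\varphi$ we must produce, from a given $\mu$, measures $\nu$ that put almost all their mass at $0$ and still satisfy $\varphi(\nu)\ge\varphi(\mu)$.

\subsection{Cancellation}

The semigroup $\mathcal P(\mathbb R)$ is not cancellative: $a*\sigma=b*\sigma$ is possible with $a\ne b$, namely when $\widehat a=\widehat b$ wherever $\widehat\sigma\neq0$. In that case $\varphi(a)+\varphi(\sigma)=\varphi(b)+\varphi(\sigma)$, hence $\varphi(a)=\varphi(b)$. So \emph{$\varphi(a)$ depends only on $\widehat a$ near $0$}, provided that there are probability measures $\sigma$ with $\widehat\sigma$ supported in arbitrarily small intervals around $0$.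

\begin{example}[Fej\'er's law]\label{ex:fejer}
For $\varepsilon>0$ let $F_\varepsilon$ be the law with density $(1-\cos\varepsilon x)/(\pi\varepsilon x^2)$, whose characteristic function is $(1-|t|/\varepsilon)^+$. For $0<\varepsilon<1$ put
\[
\nu_\varepsilon=(1-\varepsilon)\delta+\varepsilon F_\varepsilon .
\]
For $|t|\le\varepsilon$ we have $\widehat{\nu_\varepsilon}(t)=1-\varepsilon+\varepsilon(1-|t|/\varepsilon)=1-|t|=\widehat{F_1}(t)$. For $|t|\geq\varepsilon$ we have $\widehat{F_\varepsilon}(t)=0$. Hence $\nu_\varepsilon*F_\varepsilon=F_1*F_\varepsilon$, and every homomorphism on $\mathcal P(\mathbb R)$ satisfies $\varphi(\nu_\varepsilon)=\varphi(F_1)$. Yet $\nu_\varepsilon$ has mass only $\varepsilon$ off $0$. Lemma~\ref{lem:series}, applied to the measures $\nu_{2^{-n}}$ with $n\ge1$, gives $\sum_n\varphi(F_1)<\infty$, so $\varphi(F_1)=0$ for every non-negative homomorphism.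
\end{example}

For other laws this is too much to ask. Take $\mu=\frac12(\delta_{-1}+\delta_1)$, with $\widehat\mu(t)=\cos t$. If $\nu$ is a probability measure with $\widehat\nu(t)=\cos t$ near $0$, then its moments of orders $2$ and $4$ exist and equal $1$. So $\int(x^2-1)^2\,d\nu=0$, and $\nu(\{0\})=0$. No probability measure with positive mass at $0$ has the same characteristic function as $\mu$ near $0$.

Two observations rescue the method. First, there are \emph{signed} measures close to $\delta$ with the right Fourier transform near $0$. Second, we need only an inequality $\varphi(\nu)\ge\varphi(\mu)$, so we may replace $\mu$ by $\mu*\rho$ with any $\rho$ we like, since $\varphi(\mu*\rho)=\varphi(\mu)+\varphi(\rho)\ge\varphi(\mu)$. The factor $\rho$ will be chosen to absorb the negative part of the signed measure.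

\section{Quotients of probability measures; proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{A signed measure near $\delta$ is a quotient}

Consider the simplest signed perturbation of $\delta$ with total mass $1$, namely $\delta-c\,\delta_a+c\,\delta_b$ with $0<c<1$. Multiply it by the geometric law $\rho=(1-c)\sum_{j\ge0}c^j\delta_{ja}$. Since $(\delta-c\,\delta_a)*\rho=(1-c)\delta$,
\[
(\delta-c\,\delta_a+c\,\delta_b)*\rho=(1-c)\delta+c\,\delta_b*\rho .
\]
The right-hand side is a probability measure with mass at least $1-c$ at $0$. The general case is the same computation.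

\begin{lemma}\label{lem:quotient}
Let $g$ be a finite real signed measure with $g(\mathbb R)=0$ and $c:=\|g^-\|=\|g^+\|=\frac12\|g\|<1$. Put
\[
\rho=(1-c)\sum_{j\ge0}(g^-)^{*j},\qquad \nu=(1-c)\delta+g^+*\rho .
\]
Then $\rho$ and $\nu$ are probability measures, $(\delta+g)*\rho=\nu$, and $\nu(\{0\})\ge1-c$.
\end{lemma}

\begin{proof}
Since $\|(g^-)^{*j}\|=c^j$, the series converges in total variation and $\rho$ is a probability measure. Multiplying the series by $\delta-g^-$ telescopes it: $(\delta-g^-)*\rho=(1-c)\delta$. Hence $(\delta+g)*\rho=(1-c)\delta+g^+*\rho=\nu$. Clearly $\nu\ge(1-c)\delta\geq 0$, and $\nu(\mathbb R)=(1-c)+c=1$.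
\end{proof}

\subsection{Band-limited kernels}

We fix two objects for the rest of the paper.

\emph{The measures $\sigma_L$.} Let $\psi\ne0$ be a real even function in $C_c^\infty(\mathbb R)$ supported in $[-\frac12,\frac12]$. The inverse Fourier transform of $\psi*\psi$ is a positive multiple of the square of that of $\psi$, which is a real Schwartz function. Its integral is $(\psi*\psi)(0)=\int\psi^2>0$. So after normalization it is a probability density with all moments finite, and its characteristic function vanishes outside $[-1,1]$. Let $\sigma_L$ be the dilation of this law by the factor $L>0$. Then $\sigma_L\in\mathcal P_\infty$ and $\widehat{\sigma_L}=0$ outside $[-1/L,1/L]$. As in Section~\ref{sec:hand}: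

\begin{lemma}\label{lem:cancel}
Let $a,b$ be probability measures with $\widehat a=\widehat b$ on $[-1/L,1/L]$. Then $a*\sigma_L=b*\sigma_L$. Consequently $\varphi(a)=\varphi(b)$ for every homomorphism $\varphi$ on a sub-semigroup containing $a,b,\sigma_L$.
\end{lemma}

\emph{The kernels $k_L$.} Let $\chi\in C_c^\infty(\mathbb R)$ be real and even with $\chi=1$ on $[-1,1]$, let $k$ be the real Schwartz function with $\widehat k=\chi$, and put $k_L(x)=L^{-1}k(x/L)$ for $L>0$. Then $\widehat{k_L}(t)=\chi(Lt)$ equals $1$ on $[-1/L,1/L]$, so convolution with $k_L$ leaves low frequencies unchanged. The function $k$ takes negative values, since $\int x^2k(x)\,dx=-\chi''(0)=0$. So convolution with $k_L$ may produce signed measures, and Lemma~\ref{lem:quotient} is there to handle them.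

\subsection{Proof of Theorem~\ref{thm:main}}

Let $\varphi$ be a non-negative homomorphism on $\mathcal P(\mathbb R)$ and let $\mu\in\mathcal P(\mathbb R)$.

\emph{Claim. For every $\varepsilon\in(0,1)$ there is $\nu\in\mathcal P(\mathbb R)$ with $\nu(\{0\})\ge1-\varepsilon$ and $\varphi(\nu)\ge\varphi(\mu)$.}

Let $g=(\mu-\delta)*k_L=\mu*k_L-k_L$, a real integrable function. Then
\begin{equation}\label{eq:local}
1+\widehat g=\widehat\mu\quad\text{on }[-1/L,1/L],\qquad g(\mathbb R)=\widehat g(0)=0 .
\end{equation}
The signed measure $\delta+g$ is close to $\delta$ when $L$ is large. Indeed $g(x)=\int\bigl(k_L(x-y)-k_L(x)\bigr)\,\mu(dy)$, so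
\[
\|g\|\le\int\omega(y/L)\,\mu(dy),\qquad \omega(u)=\int|k(x-u)-k(x)|\,dx .
\]
Since $\omega\le2\int|k|$ and $\omega(u)\to0$ as $u\to0$, dominated convergence gives $\|g\|\to0$ as $L\to\infty$. Fix $L$ with $\|g\|\le\varepsilon$ and let $\rho,\nu$ be the probability measures of Lemma~\ref{lem:quotient}. Then $\nu(\{0\})\ge1-\varepsilon/2$, and by \eqref{eq:local}
\begin{equation}\label{eq:agree}
\widehat\nu=(1+\widehat g)\,\widehat\rho=\widehat\mu\,\widehat\rho\qquad\text{on }[-1/L,1/L].
\end{equation}
By Lemma~\ref{lem:cancel}, $\varphi(\nu)=\varphi(\mu*\rho)=\varphi(\mu)+\varphi(\rho)\ge\varphi(\mu)$. This proves the claim.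

Now for each $n\ge1$ choose $\nu_n$ as in the claim with $\varepsilon=2^{-n}$. Since $\sum_n\nu_n(\mathbb R\setminus\{0\})<\infty$, Lemma~\ref{lem:series} applies and gives $\sum_n\varphi(\nu_n)<\infty$. But every term is at least $\varphi(\mu)\ge0$, so $\varphi(\mu)=0$.\qed

\medskip
The full domain was used for the law $N$ of $\sum_nX_n$, where the $X_n$ are independent with laws $\nu_n$. Suppose that $\mu$ has finite positive variance. If $\nu$ in \eqref{eq:agree} has finite second moment, then $\widehat\mu\,\widehat\rho$ is twice differentiable at $0$, so $\mu*\rho$ also has finite second moment, and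
\begin{equation}\label{eq:var}
\operatorname{Var}\nu=\operatorname{Var}\mu+\operatorname{Var}\rho\ge\operatorname{Var}\mu .
\end{equation}
So every $\nu_n$ has variance at least $\operatorname{Var}\mu$, possibly infinite, and therefore $N$ has infinite variance. The argument cannot stay inside $\mathcal P_2$, as it should not.

\begin{remark}\label{rem:variants}
(a) It suffices that $\varphi$ is bounded below: $n\varphi(\mu)=\varphi(\mu^{*n})\ge-C$ for all $n$ forces $\varphi(\mu)\ge0$.

(b) The codomain may be any partially ordered abelian group in which ``$nx\le y$ for all $n\geq 1$'' implies $x\le0$. With $N$ the law of $\sum_nX_n$, the proof gives $n\varphi(\mu)\le\varphi(N)$ for all $n$, hence $\varphi(\mu)\le0\leq\varphi(\mu)$.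

(c) Non-negativity cannot be dropped. Let $G$ be the Grothendieck group of $\mathcal P(\mathbb R)$, in which two measures $\mu,\mu'$ have the same class if and only if $\mu*\sigma=\mu'*\sigma$ for some $\sigma$. The homomorphism $x\mapsto[\delta_x]$ from $\mathbb R$ to $G$ is injective: $\delta_x*\sigma=\sigma$ means $\widehat\sigma(t)(e^{itx}-1)=0$ for all $t$, and $\widehat\sigma\ne0$ near $0$, so $x=0$. The group $\mathbb R$ is divisible, hence an injective abelian group. So the map $[\delta_x]\mapsto x$ extends from the subgroup $\{[\delta_x]\}$ to all of $G$, which gives a non-zero homomorphism $\mathcal P(\mathbb R)\to\mathbb R$.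
\end{remark}

\section{Comparing measures with equal moments}\label{sec:compare}

We turn to $\mathcal P_\alpha$. The law of a random series must now lie in $\mathcal P_\alpha$, so the auxiliary measures must be small in the sense that $M_\alpha$ is small, and small mass off $0$ is no longer enough. For $\alpha\ge2$ and $\operatorname{Var}\mu>0$ the construction of Section~\ref{sec:main} cannot achieve this, because of \eqref{eq:var}: small $M_\alpha(\nu)$ would force small $\operatorname{Var}\nu$. The low-order moments of $\mu$ are an obstruction. We therefore compare $\mu$ not with $\delta$ but with a reference measure $\lambda$ having the same low-order moments, and look for small $\rho,\nu$ such that $\mu*\rho$ and $\lambda*\nu$ agree at low frequencies.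

\begin{lemma}\label{lem:compare}
Let $0\le\alpha<\infty$ and $m=\lfloor\alpha\rfloor$. Let $\mu,\lambda\in\mathcal P_\alpha$ have equal moments of orders $1,\dots,m$. Then for all large $L$ there are $\rho_L,\nu_L\in\mathcal P_\alpha$ with
\[
\mu*\rho_L*\sigma_L=\lambda*\nu_L*\sigma_L,\qquad M_\alpha(\rho_L)\to0,\quad M_\alpha(\nu_L)\to0\quad(L\to\infty).
\]
If $\mu,\lambda\in\mathcal P_\infty$, then $\rho_L$ and $\nu_L$ can be chosen in $\mathcal P_\infty$ as well.
\end{lemma}

The plan is as follows. We need a signed measure $g$ with $\widehat\lambda(1+\widehat g)=\widehat\mu$ near $0$, that is, $\widehat g=(\widehat\mu-\widehat\lambda)/\widehat\lambda$ there, and then we apply Lemma~\ref{lem:quotient}. For $\lambda=\delta$ no division was needed. In general we divide by $\widehat\lambda$ through a Neumann series. Since $g$ is spread over distances of order $L$, smallness of $M_\alpha(|g|)$ requires the mass of $g$ to be small compared with $L^{-\alpha}$. Equality of the moments yields this through a Taylor expansion.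

\begin{proof}
Let $w(x)=(1+|x|)^\alpha$. Since $1+|x+y|\le(1+|x|)(1+|y|)$, we have $w(x+y)\le w(x)w(y)$. For a signed measure $q$ put $\|q\|_{\alpha,L}=\int w(x/L)\,|q|(dx)$. Then
\begin{equation}\label{eq:norm}
\|q*q'\|_{\alpha,L}\le\|q\|_{\alpha,L}\|q'\|_{\alpha,L},\qquad \|q\|\le\|q\|_{\alpha,L},\qquad M_\alpha(|q|)\le L^\alpha\|q\|_{\alpha,L}.
\end{equation}
Below, $C$ denotes constants depending only on $\alpha$ and $k$.

\emph{Kernel estimates.} For $u\in\mathbb R$ let $D_uk(x)=k(x-u)-\sum_{j=0}^m\frac{(-u)^j}{j!}k^{(j)}(x)$. We claim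
\begin{align}
\int w\,|D_uk|\,dx&\le C\min\bigl(|u|^{m+1},|u|^\alpha\bigr),\label{eq:taylor}\\
\int w(x)\,|k(x)-k(x-u)|\,dx&\le C\bigl(|u|\,1_{|u|\le1}+|u|^\alpha\,1_{|u|>1}\bigr).\label{eq:lip}
\end{align}
At $u=0$ all sides vanish. Let $0<|u|\le1$. By Taylor's formula with integral remainder,
\[
|D_uk(x)|\le\frac{|u|^{m+1}}{m!}\int_0^1|k^{(m+1)}(x-su)|\,ds ,
\]
and $w(x)\le w(su)\,w(x-su)\le2^\alpha w(x-su)$. So the integral in \eqref{eq:taylor} is at most $C|u|^{m+1}\int w|k^{(m+1)}|$, and here $|u|^{m+1}\le|u|^\alpha$. In the same way, $|k(x)-k(x-u)|\le|u|\int_0^1|k'(x-su)|\,ds$ gives \eqref{eq:lip}. Let $|u|>1$. Then $\int w(x)|k(x-u)|\,dx\le w(u)\int w|k|\le C|u|^\alpha$, because $w(u)\le(2|u|)^\alpha$. Moreover $|u|^j\int w|k^{(j)}|\le C|u|^\alpha$ for $0\le j\le m$, because $j\le m\le\alpha$. This bounds all terms in \eqref{eq:taylor} and \eqref{eq:lip}, and here $|u|^\alpha\le|u|^{m+1}$.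

\emph{The numerator.} Let $h=(\mu-\lambda)*k_L$. Since $\mu-\lambda$ integrates $1,y,\dots,y^m$ to $0$, subtracting the Taylor polynomial of $k$ changes nothing:
\[
h(x)=L^{-1}\int k\Bigl(\frac{x-y}L\Bigr)(\mu-\lambda)(dy)=L^{-1}\int D_{y/L}k\Bigl(\frac xL\Bigr)(\mu-\lambda)(dy).
\]
By \eqref{eq:taylor},
\[
L^\alpha\|h\|_{\alpha,L}\le C\int\min\bigl(|y|^{m+1}L^{\alpha-m-1},\,|y|^\alpha\bigr)\,(\mu+\lambda)(dy)\longrightarrow0 .
\]
This is dominated convergence: the integrand is at most $|y|^\alpha$ and tends to $0$ pointwise because $\alpha<m+1$.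

\emph{The denominator.} Let $h_0=(\delta-\lambda)*k_L$, that is, $h_0(x)=L^{-1}\int\bigl(k(\frac xL)-k(\frac{x-y}L)\bigr)\lambda(dy)$. By \eqref{eq:lip},
\[
\|h_0\|_{\alpha,L}\le C\int\bigl(|y/L|\,1_{|y|\le L}+|y/L|^\alpha\,1_{|y|>L}\bigr)\,\lambda(dy)\longrightarrow0 ,
\]
again by dominated convergence. The first term is at most $1$, and for $L\ge1$ the second is at most $|y|^\alpha1_{|y|>L}$.

\emph{The measure $g$.} For large $L$ we have $\|h_0\|_{\alpha,L}\le\frac12$. Put $g=h*\sum_{j\ge0}h_0^{*j}$. By \eqref{eq:norm} the series converges and $\|g\|_{\alpha,L}\le2\|h\|_{\alpha,L}$. Hence $L^\alpha\|g\|_{\alpha,L}\to0$, and $\|g\|_{\alpha,L}\le\frac12$ for large $L$. Also $\widehat g=\widehat h/(1-\widehat{h_0})$. On $[-1/L,1/L]$ we have $\widehat h=\widehat\mu-\widehat\lambda$ and $1-\widehat{h_0}=\widehat\lambda$, so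
\begin{equation}\label{eq:div}
\widehat\lambda\,(1+\widehat g)=\widehat\mu\quad\text{on }[-1/L,1/L],\qquad g(\mathbb R)=\widehat g(0)=0 .
\end{equation}

\emph{The measures $\rho,\nu$.} Let $\rho=\rho_L$ and $\nu=\nu_L$ be given by Lemma~\ref{lem:quotient}, where $c=\frac12\|g\|\le\frac14$. The $j=0$ term of $\rho$ is a multiple of $\delta$ and contributes nothing to $M_\alpha(\rho)$, so by \eqref{eq:norm}
\[
M_\alpha(\rho)\le L^\alpha\sum_{j\ge1}\|g\|_{\alpha,L}^j\le2L^\alpha\|g\|_{\alpha,L}\longrightarrow0 .
\]
Likewise $\nu=(1-c)\delta+g^+*\rho$ and $\|\rho\|_{\alpha,L}\le\sum_{j\ge0}2^{-j}=2$ give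
\[
M_\alpha(\nu)\le L^\alpha\|g^+\|_{\alpha,L}\|\rho\|_{\alpha,L}\le2L^\alpha\|g\|_{\alpha,L}\longrightarrow0 .
\]
By \eqref{eq:div}, $\widehat\mu\,\widehat\rho=\widehat\lambda\,(1+\widehat g)\,\widehat\rho=\widehat\lambda\,\widehat\nu$ on $[-1/L,1/L]$, and Lemma~\ref{lem:cancel} gives $\mu*\rho*\sigma_L=\lambda*\nu*\sigma_L$.

\emph{The case $\mu,\lambda\in\mathcal P_\infty$.} Call a finite signed measure \emph{tame} if all its absolute moments are finite. By $|x+y|^\beta\le2^\beta(|x|^\beta+|y|^\beta)$, convolutions of tame measures are tame. In particular $h$ and $h_0$ are tame. If $q\ge0$ is tame with $\|q\|<1$, then $\sum_jq^{*j}$ is tame. Indeed $|x_1+\dots+x_j|^\beta\le j^{\beta-1}\sum_i|x_i|^\beta$ for $\beta\ge1$, so for $j\ge1$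
\[
M_\beta(q^{*j})\le j^\beta\|q\|^{j-1}M_\beta(q),
\]
which is summable in $j$. With $q=|h_0|$, the bound $|g|\le|h|*\sum_j|h_0|^{*j}$ shows that $g$ is tame. With $q=g^-$ we see that $\rho$ is tame, and then so is $\nu=(1-c)\delta+g^+*\rho$.
\end{proof}

\section{The homomorphism depends on finitely many moments}

To use Lemma~\ref{lem:compare} we need $\varphi$ to be controlled on measures with small $M_\alpha$. No continuity was assumed, but Lemma~\ref{lem:series} supplies a bound. For $\alpha=\infty$ it even selects a single moment that suffices.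

\begin{lemma}\label{lem:small}
Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$.
\begin{enumerate}
\item[(i)] If $\alpha<\infty$, there is $\tau>0$ such that $\varphi(\nu)\le1$ for all $\nu\in\mathcal P_\alpha$ with $M_\alpha(\nu)\le\tau$.
\item[(ii)] If $\alpha=\infty$, there are an integer $m\ge2$ and $\tau>0$ such that $\varphi(\nu)\le1$ for all $\nu\in\mathcal P_\infty$ with $M_m(\nu)\le\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose not. Then for every $n\ge2$ there is $\nu_n\in\mathcal P_\alpha$ with $\varphi(\nu_n)>1$ and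
\[
M_\alpha(\nu_n)\le2^{-n}\ (\alpha<1),\qquad M_\alpha(\nu_n)\le2^{-n\alpha}\ (1\le\alpha<\infty),\qquad M_n(\nu_n)\le2^{-n^2}\ (\alpha=\infty).
\]
(In the last case we negate (ii) with $m=n$ and $\tau=2^{-n^2}$.) Let $X_n\sim\nu_n$ be independent. We check that $\sum X_n$ converges absolutely almost surely and that the laws of the sum and of its tails lie in $\mathcal P_\alpha$. Then Lemma~\ref{lem:series} gives $\sum_n\varphi(\nu_n)<\infty$, contradicting $\varphi(\nu_n)>1$. We write the argument for the full sum; it applies verbatim to tails.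

If $\alpha<1$, then $\sum|X_n|^\alpha$ has finite expectation, hence is finite almost surely. For $\alpha=0$ this says that only finitely many $X_n$ are non-zero. For $0<\alpha<1$ it gives $|X_n|\le1$ eventually, and then $|X_n|\le|X_n|^\alpha$. So $\sum|X_n|<\infty$ almost surely. Since $|x+y|^\alpha\le|x|^\alpha+|y|^\alpha$, also $|\sum X_n|^\alpha\le\sum|X_n|^\alpha$ (for $\alpha=0$: a non-zero sum has a non-zero term), so $\mathbb E|\sum X_n|^\alpha<\infty$.

If $1\le\alpha<\infty$, then $\|X_n\|_{L^\alpha}\le2^{-n}$. By Minkowski's inequality $\sum|X_n|$ lies in $L^\alpha$.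

If $\alpha=\infty$, let $\beta\ge1$. For $n\ge\max(\beta,2)$ we have $\|X_n\|_{L^\beta}\le\|X_n\|_{L^n}\le2^{-n}$, and $\|X_n\|_{L^\beta}<\infty$ for the remaining finitely many $n$. So $\sum|X_n|$ lies in $L^\beta$ for every $\beta\geq 1$.
\end{proof}

\begin{proposition}\label{prop:moments}
Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$. Let $m=\lfloor\alpha\rfloor$ if $\alpha<\infty$, and let $m$ be as in Lemma~\ref{lem:small}(ii) if $\alpha=\infty$. If $\mu,\lambda\in\mathcal P_\alpha$ have equal moments of orders $1,\dots,m$, then $\varphi(\mu)=\varphi(\lambda)$.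
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:compare} with exponent $\alpha$ if $\alpha<\infty$, and with exponent $m$ if $\alpha=\infty$; in the latter case take $\rho_L,\nu_L\in\mathcal P_\infty$. Since $\sigma_L\in\mathcal P_\infty$, we may cancel $\varphi(\sigma_L)$ and obtain
\[
\varphi(\mu)+\varphi(\rho_L)=\varphi(\lambda)+\varphi(\nu_L).
\]
By Lemma~\ref{lem:small}, $\varphi(\rho_L)$ and $\varphi(\nu_L)$ lie in $[0,1]$ for large $L$. Hence $|\varphi(\mu)-\varphi(\lambda)|\le1$ for any two measures $\mu,\lambda\in\mathcal P_\alpha$ with equal moments of orders $1,\dots,m$. For every $r\ge1$ the powers $\mu^{*r}$ and $\lambda^{*r}$ are again such a pair, because their moments of orders $1,\dots,m$ are the same polynomials in those of $\mu$ and $\lambda$. So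
\[
r\,|\varphi(\mu)-\varphi(\lambda)|=|\varphi(\mu^{*r})-\varphi(\lambda^{*r})|\le1\qquad\text{for every } r\ge1,
\]
and therefore $\varphi(\mu)=\varphi(\lambda)$.
\end{proof}

\section{Only the variance survives: proof of Theorem~\ref{thm:sharp}}

Let $\varphi$ be a non-negative homomorphism on $\mathcal P_\alpha$, and let $m$ be as in Proposition~\ref{prop:moments}. From $\delta*\delta=\delta$ we get $\varphi(\delta)=0$. From $\varphi(\delta_x)+\varphi(\delta_{-x})=\varphi(\delta)=0$ and $\varphi\ge0$ we get
\begin{equation}\label{eq:points}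
\varphi(\delta_x)=0\qquad(x\in\mathbb R).
\end{equation}

\subsection{The case $0\le\alpha<2$}
If $\alpha<1$, then $m=0$, and Proposition~\ref{prop:moments} with no moment condition gives $\varphi(\mu)=\varphi(\delta)=0$. If $1\le\alpha<2$, then $m=1$ and $\mu$ has the same mean as $\delta_x$ with $x=\int y\,\mu(dy)$, so $\varphi(\mu)=\varphi(\delta_x)=0$. In this range a point mass can serve as reference measure. For $\alpha\ge2$ it cannot in general, since a point mass has variance $0$.

\subsection{The case $2\le\alpha\le\infty$: linearity in the cumulants}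
Now $m\ge2$. For $\mu\in\mathcal P_\alpha$ the function $\widehat\mu$ is $C^m$ with $\widehat\mu(0)=1$, so $\log\widehat\mu$ is defined and $C^m$ near $0$. The \emph{cumulants} are $\kappa_j(\mu)=i^{-j}(\log\widehat\mu)^{(j)}(0)$ for $1\le j\le m$. Thus $\kappa_1$ is the mean and $\kappa_2$ the variance. They are additive under convolution. Moreover, $\kappa_j$ equals the $j$-th moment plus a real polynomial in the lower moments, so $\kappa_j$ is real, and $(\kappa_1,\dots,\kappa_m)$ and the moments of orders $1,\dots,m$ determine each other. Let $\kappa(\mu)=(\kappa_1(\mu),\dots,\kappa_m(\mu))$ and $K=\kappa(\mathcal P_\alpha)$, a sub-semigroup of $(\mathbb R^m,+)$. By Proposition~\ref{prop:moments}, $\varphi(\mu)=\Phi(\kappa(\mu))$ for a function $\Phi:K\to[0,\infty)$, which is additive because $\varphi$ is.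

We show that $\Phi$ is the restriction of a linear functional. Let $v(x)=(x,x^2,\dots,x^m)$. If $Y$ is Poisson of mean $s\ge0$, then $xY$ has characteristic function $\exp(s(e^{itx}-1))$, all its moments are finite, and its cumulant vector is $s\,v(x)$. So $s\,v(x)\in K$ for all $s\ge0$. The function $s\mapsto\Phi(s\,v(x))$ is additive and non-negative on $[0,\infty)$, hence non-decreasing, hence linear. The vectors $v(1),\dots,v(m)$ form a basis of $\mathbb R^m$, since their determinant is $m!$ times a non-zero Vandermonde determinant. Let $\ell$ be the linear functional with $\ell(v(i))=\Phi(v(i))$ for $1\le i\le m$. Given $\kappa\in K$, write $\kappa=\sum_ib_iv(i)$ and $b_i=b_i^+-b_i^-$ with $b_i^\pm\ge0$. Then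
\[
\kappa+\sum_ib_i^-v(i)=\sum_ib_i^+v(i)
\]
with all summands in $K$. Applying $\Phi$ gives $\Phi(\kappa)=\sum_i(b_i^+-b_i^-)\Phi(v(i))=\ell(\kappa)$. Hence there are real $c_1,\dots,c_m$ with
\begin{equation}\label{eq:linear}
\varphi(\mu)=\sum_{j=1}^mc_j\,\kappa_j(\mu)\qquad(\mu\in\mathcal P_\alpha).
\end{equation}

\subsection{Signs of the cumulants}
Since $\kappa(\delta_1)=(1,0,\dots,0)$, \eqref{eq:points} and \eqref{eq:linear} give $0=\varphi(\delta_1)=c_1$.

Suppose that $c_j\ne0$ for some $j\ge3$, and take the largest such $j$. Dilating $\mu$ by $s>0$ multiplies $\kappa_i$ by $s^i$. So $\varphi\ge0$ gives $\sum_{i\le j}c_is^i\kappa_i(\mu)\ge0$. Dividing by $s^j$ and letting $s\to\infty$, we get $c_j\kappa_j(\mu)\ge0$ for every $\mu\in\mathcal P_\alpha$. This is contradicted by the following fact.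

\begin{lemma}\label{lem:bernoulli}
For every $j\ge3$, $\kappa_j$ takes both positive and negative values on the Bernoulli laws $(1-p)\delta_0+p\,\delta_1$, $0<p<1$.
\end{lemma}

\begin{proof}
For these laws the cumulants are the derivatives at $0$ of $\log(1-p+pe^t)$. Its first derivative $q(t)=pe^t/(1-p+pe^t)$ satisfies $q'=q(1-q)$ and $q(0)=p$. Hence $\kappa_j=P_j(p)$, where
\[
P_1(x)=x,\qquad P_{j+1}(x)=x(1-x)P_j'(x).
\]
For instance $P_2=x(1-x)$, $P_3=x(1-x)(1-2x)$ and $P_4=x(1-x)(1-6x+6x^2)$. By induction $\deg P_j=j$, and $P_i(0)=P_i(1)=0$ for $i\ge2$. Let $j\ge3$. On $(0,1)$ the sign of $P_j(x)$ is that of $P_j(x)/(x(1-x))=P_{j-1}'(x)$, a non-zero polynomial with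
\[
\int_0^1P_{j-1}'(x)\,dx=P_{j-1}(1)-P_{j-1}(0)=0 ,
\]
because $j-1\ge2$. So it takes both signs on $(0,1)$.
\end{proof}

Therefore only $c_2$ can be non-zero, that is, $\varphi=c_2\kappa_2=c_2\operatorname{Var}$, and $c_2=\varphi(\mathcal N(0,1))\ge0$. Conversely, for $\alpha\ge2$ the variance is finite on $\mathcal P_\alpha\subseteq\mathcal P_2$, additive and non-negative, and so are its multiples $c\cdot\operatorname{Var}$ with $c\ge0$. This completes the proof of Theorem~\ref{thm:sharp}.\qed

\begin{thebibliography}{1}
\bibitem{MH} \emph{Monotone Homomorphisms On Convolution Semigroups}, \texttt{http://tamuz.caltech.edu/papers/monotone\_homomorphisms.pdf}.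
\end{thebibliography}

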